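
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Powers of icosahedral alternants and a conjecture of Haiman\\
on generalized diagonal coinvariants}


\begin{abstract}
For an irreducible finite real reflection group $W$ and an integer $m\ge 1$, the generalized diagonal coinvariants $DR^{(m)}(W)$ map, after a twist by $\det$, onto the associated graded module of a finite-dimensional simple module over the rational Cherednik algebra. Haiman conjectured that the kernel contains no copy of the trivial representation. We show that this is false: for $W=H_3$ it holds if and only if $m=1$, and for $W=H_4$ it fails for all $m\ge 6738$. The reason is that the alternating polynomials of lowest degree for $H_3$ contain six algebraically independent ones, which span the irreducible $\mathfrak{sl}_2$-module of dimension $6$. Their $m$-fold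 products form a copy of its $m$-th symmetric power, for which the conjectured Hilbert series leaves no room when $m\ge2$. The result for $H_4$ follows by comparison with its parabolic subgroup $H_3$.
\end{abstract}

\section{The question and the results}

\subsection{Two graded modules}

Let $V$ be a real vector space of dimension $\ell$ and let $W\subseteq O(V)$ be an irreducible finite reflection group. Denote by $d_1,\dots,d_\ell$ its degrees, by $h$ its Coxeter number, by $T$ its set of reflections and by $N$ their number, so that $\ell h=2N$; let $\det$ be the determinant character. Put $[n]_q=1+q+\dots+q^{n-1}$, and for a $\mathbb Z$-graded space $M=\bigoplus_iM_i$ with finite-dimensional pieces let $\mathcal H(M;q)=\sum_i\dim(M_i)\,q^i$. Fix $m\ge1$.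

\medskip
\noindent\textbf{Generalized diagonal coinvariants.} Let $W$ act diagonally on
\[
R=\mathbb C[\mathbf x,\mathbf y]=\mathbb C[V\oplus V],\qquad (wf)(x,y)=f(w^{-1}x,w^{-1}y).
\]
A polynomial $f$ is \emph{alternating}, or an \emph{alternant}, if $wf=\det(w)f$ for all $w\in W$. Let $\mathcal A\subset R$ be the ideal generated by the alternants, with $\mathcal A^0=R$, and let $\mathcal I$ be the ideal generated by the invariants without constant term. The generalized diagonal coinvariants are the $W$-module
\[
DR^{(m)}(W)=\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}\otimes\textstyle\det^{\,m-1},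
\]
graded by degree in $\mathbf x$ minus degree in $\mathbf y$.

\medskip
\noindent\textbf{The Cherednik side.} For a rational number $c$, the rational Cherednik algebra $H_c=H_c(W)$ is the associative algebra generated by $V$, $V^*$ and $W$ with the relations
\[
wxw^{-1}=w(x),\quad wyw^{-1}=w(y),\quad [x,x']=0=[y,y'],
\]
\[
[y,x]=\langle x,y\rangle-c\sum_{s\in T}\langle\alpha_s,y\rangle\langle x,\alpha_s^\vee\rangle\,s
\]
for $x,x'\in V^*$, $y,y'\in V$, $w\in W$; here $\alpha_s\in V^*$ and $\alpha_s^\vee\in V$ are a root and a coroot of $s$ with $\langle\alpha_s,\alpha_s^\vee\rangle=2$. For $c=m+\frac1h$ the simple $H_c$-module $L=L_c(\mathrm{triv})$ with trivial lowest weight space is finite-dimensional. It carries a natural $W$-stable filtration, and $\mathrm{gr}(L)$ is a graded $W$-module, the grading being induced by the eigenvalues of the Euler element. Let $\mathbf e(\mathrm{gr}(L))$ be its $W$-invariant part. By Berest, Etingof and Ginzburg, $\mathcal H(\mathrm{gr}(L);q)=q^{-mN}[mh+1]_q^\ell$ and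
\begin{equation}\label{eq:BEG}
\mathcal H(\mathbf e(\mathrm{gr}(L));q)=P_m(q):=q^{-mN}\prod_{i=1}^{\ell}\frac{[d_i+mh]_q}{[d_i]_q},
\end{equation}
and there is a natural degree-preserving $W$-equivariant surjection
\begin{equation}\label{eq:surj}
DR^{(m)}(W)\otimes\det\twoheadrightarrow\mathrm{gr}(L),
\end{equation}
which generalizes a theorem of Gordon for $m=1$. The following question is posed in \cite{source}.

\begin{conjecture}[Haiman]\label{conj}
The kernel of the surjection \eqref{eq:surj} does not contain a copy of the trivial representation of $W$.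
\end{conjecture}

Put
\[
M_m=M_m(W):=\bigl(DR^{(m)}(W)\otimes\det\bigr)^W .
\]
Taking $W$-invariants is exact, so \eqref{eq:surj} restricts to a graded surjection $M_m\twoheadrightarrow\mathbf e(\mathrm{gr}(L))$ whose kernel is the invariant part of the kernel of \eqref{eq:surj}. The spaces are finite-dimensional (Section~\ref{sec:reduction}). Hence
\begin{equation}\label{eq:equiv}
\text{Conjecture~\ref{conj} holds for }(W,m)\iff\mathcal H(M_m;q)=P_m(q).
\end{equation}

\subsection{What one might expect}

We shall see that $M_m=\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m$, where $\mathrm{Alt}^m$ is the span of the $m$-fold products of alternants and $\mathrm{Inv}_+$ is the space of invariants without constant term. So $\mathcal H(M_m;q)$ counts minimal generators of $\mathrm{Alt}^m$ as a module over the ring of invariants. The surjection gives at least $P_m(1)=\prod_i(d_i+mh)/d_i$ of them, and the conjecture says that there are no more. In rank one this is true for every $m$ (Example~\ref{ex:rank1}).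

Now let $m$ vary. The number $P_m(1)$ is a polynomial in $m$ of degree $\ell$. On the other hand, the spaces $M_m$ are the graded pieces of an algebra generated in degree one, of Krull dimension at most $2\ell$ (Lemma~\ref{lem:fiber}); as far as this bound tells, $\dim M_m$ could grow as fast as $m^{2\ell-1}$. For $\ell=1$ the two rates agree. For $\ell\ge2$ the conjecture for all $m$ contains the assertion that the algebra is much smaller than it might be. For $H_3$ this assertion already fails among the alternants of lowest degree.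

\subsection{Results}

\begin{theorem}\label{thm:A}
For $W=H_3$ and every $m\ge2$ we have $\mathcal H(M_m;q)\ne P_m(q)$. So Conjecture~\ref{conj} fails for $(H_3,m)$ for all $m\ge2$.
\end{theorem}

\begin{theorem}\label{thm:B}
Conjecture~\ref{conj} holds for $(H_3,1)$. Hence for $H_3$ it holds if and only if $m=1$.
\end{theorem}

\begin{theorem}\label{thm:C}
For $W=H_3$ we have $\dim M_m\ge\binom{m+5}5$ for all $m$, and $\dim M_m$ is eventually a polynomial in $m$ of degree exactly $5$, whereas $P_m(1)$ has degree $3$.
\end{theorem}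

For a finite real reflection group $W\subset O(V)$, not necessarily irreducible and possibly with nonzero fixed vectors, define $M_m(W)$ as above; let $\mathcal A_W\subset R$ be the ideal generated by the $W$-alternants, $\mathfrak m\subset R$ the homogeneous maximal ideal, and
\[
\mu_m(W)=\dim\mathcal A_W^m/\mathfrak m\mathcal A_W^m .
\]

\begin{theorem}\label{thm:D}
Let $W\subset O(V)$ be a finite real reflection group and let $W'=\mathrm{Stab}_W(v_1)$, $v_1\in V$, be a parabolic subgroup, acting on the same space $V$. Then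
\[
\dim M_m(W)\ \ge\ \mu_m(W)\ \ge\ \mu_m(W').
\]
Consequently $\dim M_m(H_4)\ge\binom{m+5}5$, and Conjecture~\ref{conj} fails for $(H_4,m)$ for every $m\ge6738$.
\end{theorem}

We make no claim about other groups.

The idea of Theorem~\ref{thm:A} is as follows. The group $GL_2$ mixes $x$ and $y$ and makes $M_m$ an $\mathfrak{sl}_2$-module with character $\mathcal H(M_m;q)$. The group $H_3$ has no alternants of degree less than $7$, and in degree $7$ it has six algebraically independent ones that span the irreducible module $V_5$ of highest weight $5$. Their $m$-fold products have degree $7m$, too low to lie in $\mathrm{Inv}_+\mathrm{Alt}^m$, so they survive in $M_m$ and form a copy of $\mathrm{Sym}^mV_5$. But $P_m$, read as an $\mathfrak{sl}_2$-character, has gaps: certain irreducible modules do not occur in it. For $m\ge2$ one of these occurs in $\mathrm{Sym}^mV_5$. For $m=2$ it is $V_2$ (Section~\ref{sec:m2}).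

\section{Powers of alternants}\label{sec:reduction}

In this section $W\subset O(V)$ is any finite real reflection group, and $\ell=\dim V\ge1$. Write $\mathrm{Inv}=R^W$, let $\mathrm{Inv}_+\subset\mathrm{Inv}$ be the invariants without constant term, $\mathrm{Alt}\subset R$ the space of alternants, and $\mathrm{Alt}^m$ the span of all products of $m$ alternants. It is an $\mathrm{Inv}$-module, and $\mathrm{Alt}^0:=\mathrm{Inv}$. The \emph{degree} of a polynomial is its total degree in $x$ and $y$; its \emph{weight} is its degree in $x$ minus its degree in $y$.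

\begin{lemma}\label{lem:red}
$M_m\cong\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m$ as spaces graded by weight.
\end{lemma}

\begin{proof}
By definition $M_m$ is the $\det^m$-isotypic part of $\mathcal A^{m-1}/\mathcal I\mathcal A^{m-1}$. The projector to this part is $\varepsilon=\frac1{|W|}\sum_w\det(w)^mw$. So $M_m\cong\varepsilon(\mathcal A^{m-1})/\varepsilon(\mathcal I\mathcal A^{m-1})$, and we compute both spaces. The space $\mathcal A^{m-1}$ is spanned by the elements $p\,a_1\cdots a_{m-1}$ with $p\in R$ and $a_i\in\mathrm{Alt}$, and since $w(a_1\cdots a_{m-1})=\det(w)^{m-1}a_1\cdots a_{m-1}$,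
\[
\varepsilon(p\,a_1\cdots a_{m-1})=\Bigl(\frac1{|W|}\sum_w\det(w)\,w(p)\Bigr)a_1\cdots a_{m-1}.
\]
The bracket runs through all of $\mathrm{Alt}$ as $p$ varies, so $\varepsilon(\mathcal A^{m-1})=\mathrm{Alt}^m$. As $\mathcal I\mathcal A^{m-1}=\mathrm{Inv}_+\mathcal A^{m-1}$ and $\varepsilon$ commutes with multiplication by invariants, $\varepsilon(\mathcal I\mathcal A^{m-1})=\mathrm{Inv}_+\mathrm{Alt}^m$.
\end{proof}

Since $R$ is a finite module over $\mathrm{Inv}$, the ring $R/\mathcal I$ is finite-dimensional. The ideal $\mathcal A^{m-1}$ is finitely generated, so $DR^{(m)}(W)$ and $M_m$ are finite-dimensional too.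

\begin{example}\label{ex:rank1}
Let $\ell=1$, $W=\{\pm1\}$. Then $d_1=h=2$ and $N=1$. Alternants are the polynomials in $x,y$ with terms of odd degree only, $\mathrm{Alt}^m$ consists of the polynomials whose terms have degree $\ge m$ and congruent to $m$ modulo $2$, and $\mathrm{Inv}_+\mathrm{Alt}^m$ is its part of degree $\ge m+2$. So $M_m$ is the space of binary forms of degree $m$, and $\mathcal H(M_m;q)=q^{-m}(1+q^2+\dots+q^{2m})=q^{-m}[2m+2]_q/[2]_q=P_m(q)$: the conjecture holds.
\end{example}

\subsection{The $\mathfrak{sl}_2$-action}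

For $g=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\in GL_2(\mathbb C)$ put
\[
(gf)(x,y)=f(\alpha x+\gamma y,\ \beta x+\delta y).
\]
This is an action of $GL_2$ on $R$: the pair $(x,y)$, as a row, is multiplied by $g$ on the right. It commutes with $W$ and preserves the degree, $\mathrm{Inv}_+$, $\mathrm{Alt}$ and $\mathrm{Alt}^m$; so $GL_2$ acts on $M_m$, preserving its grading by degree. The matrix $\mathrm{diag}(q,q^{-1})$ acts on polynomials of weight $k$ by $q^k$. Therefore $\mathcal H(M_m;q)$ is the character of $M_m$ as an $\mathfrak{sl}_2$-module. Let $V_k$ be the irreducible $\mathfrak{sl}_2$-module of highest weight $k$, with character $q^k+q^{k-2}+\dots+q^{-k}$. In a finite-dimensional module with character $\chi$ its multiplicity is $[q^k]\chi-[q^{k+2}]\chi$, where $[q^k]$ denotes taking a coefficient.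

\subsection{The algebra formed by the $M_m$}

\begin{lemma}\label{lem:fiber}
The space $F=\mathbb C\oplus\bigoplus_{m\ge1}M_m$ is a graded algebra, generated by its finite-dimensional piece $M_1$, and its Krull dimension is at most $2\ell$.
\end{lemma}

\begin{proof}
Let $\mathcal R=\bigoplus_{m\ge0}\mathrm{Alt}^m\theta^m\subset R[\theta]$. By Lemma~\ref{lem:red}, $F=\mathcal R/\mathrm{Inv}_+\mathcal R$. The ring $\mathrm{Inv}$ is a finitely generated algebra and $\mathrm{Alt}$ a finitely generated $\mathrm{Inv}$-module; so $\mathcal R$ is a finitely generated domain, generated over $\mathrm{Inv}$ by $\mathrm{Alt}\,\theta$. In particular $F$ is generated by $M_1$. Since $\mathcal R\subset R[\theta]$, the fraction field of $\mathcal R$ has transcendence degree at most $2\ell+1$, so $\dim\mathcal R\le2\ell+1$. Dividing a finitely generated domain by a nonzero ideal lowers the dimension, and $\mathrm{Inv}_+\ne0$.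
\end{proof}

\section{The icosahedral group and six alternants of degree 7}\label{sec:ico}

From now on, up to Section~\ref{sec:parabolic}, $W=H_3$ is the symmetry group of the regular icosahedron in $V=\mathbb R^3$. Its degrees are $2,6,10$, and $h=10$, $N=15$. We have $H_3=A\times\{\pm1\}$, where $A\cong A_5$ is the rotation group. Since $\det$ is trivial on $A$ and $\det(-1)=-1$, \emph{the alternants are exactly the $A$-invariant polynomials with terms of odd degree only, and $\mathrm{Inv}$ consists of the $A$-invariant polynomials with terms of even degree only.}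

\subsection{Coordinates and the isotropic cone}

On $\mathbb C^3$ with orthonormal coordinates $\xi_1,\xi_2,\xi_3$ put
\[
a=\xi_1+i\xi_2,\qquad b=\xi_1-i\xi_2,\qquad c=\xi_3 ,\qquad\text{so that } x\cdot x=ab+c^2 .
\]
For $s=(\sigma,\tau)\in S:=\mathbb C^2$ let
\begin{equation}\label{eq:square}
s^2:=(a,b,c)=(\sigma^2,\,-\tau^2,\,\sigma\tau)\in\mathbb C^3 .
\end{equation}
These are precisely the isotropic vectors: if $ab=-c^2$, choose $\sigma,\tau$ with $\sigma^2=a$, $\tau^2=-b$; then $c=\pm\sigma\tau$, and the sign can be absorbed in $\sigma$. The notation is justified by the identification of $\mathbb C^3$ with $\mathrm{Sym}^2S$ under which $(a,b,c)$ is $a\,e_1^2+2c\,e_1e_2-b\,e_2^2$. The discriminant $c^2+ab$ of this tensor is $SL_2$-invariant. This is the standard double covering $SL_2(\mathbb C)\to SO(3,\mathbb C)$, for which $s\mapsto s^2$ is equivariant. Write $\mathbb C[S]_{2d}$ for the binary forms of degree $2d$ in $\sigma,\tau$; they form the irreducible $SO(3,\mathbb C)$-module of dimension $2d+1$. In particular $A\subset SO(3,\mathbb C)$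 acts on them.

The $A$-invariant binary forms are described by a classical theorem of Klein. We recall how it follows from the degrees of $H_3$.

\begin{lemma}\label{lem:klein}
For all $d\ge 0$ the sequence
\[
0\to\mathbb C[V]_{d-2}\xrightarrow{\ \cdot(ab+c^2)\ }\mathbb C[V]_d\longrightarrow\mathbb C[S]_{2d}\to0,
\]
whose second map is $p\mapsto p(s^2)$, is exact and $SO(3,\mathbb C)$-equivariant. There are $A$-invariant forms $f_{12},f_{20},f_{30}$ on $S$ of degrees $12,20,30$ such that
\[
\bigoplus_{d\ge0}\mathbb C[S]_{2d}^A=\mathbb C[f_{12},f_{20}]\oplus f_{30}\,\mathbb C[f_{12},f_{20}],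
\]
where $f_{12},f_{20}$ are algebraically independent. The first summand is the part with $d$ even, the second that with $d$ odd. In particular $\mathbb C[S]_{2d}^A=0$ for $1\le d\le5$.
\end{lemma}

\begin{proof}
Each monomial of degree $2d$ in $\sigma,\tau$ is a product of $d$ factors $\sigma^2,\sigma\tau,\tau^2$; so the second map is onto. The composite is zero since $s^2$ is isotropic, and $\binom{d+2}2-\binom d2=2d+1=\dim\mathbb C[S]_{2d}$. So the sequence is exact. Equivariance is clear.

By Chevalley's theorem $\mathbb C[V]^{H_3}=\mathbb C[p_2,p_6,p_{10}]$ is a polynomial ring, with $p_2=ab+c^2$. The alternating polynomials in $\mathbb C[V]$ are the multiples by invariants of one of them, $\Delta$, of degree $N=15$. The $A$-invariants are the sums of an invariant and an alternating polynomial, so $\mathbb C[V]^A=\mathbb C[p_2,p_6,p_{10}]\oplus\Delta\,\mathbb C[p_2,p_6,p_{10}]$. Taking $A$-invariants in the exact sequence gives $\bigoplus_d\mathbb C[S]_{2d}^A\cong\mathbb C[V]^A/p_2\mathbb C[V]^A$, and we let $f_{12},f_{20},f_{30}$ be the images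 of $p_6,p_{10},\Delta$. The parity statement holds because $6i+10j$ is even and $15+6i+10j$ is odd.
\end{proof}

\subsection{There are no alternants below degree 7}

In rank $1$ the coordinate $x$, and in rank $2$ the determinant $\det(x,y)$, is alternating for the whole orthogonal group, so every reflection group of rank at most $2$ has an alternant of degree $1$ or $2$. In rank $3$ two vectors are too few for such a determinant. This is why the next lemma is possible.

\begin{lemma}\label{lem:low}
All terms of an alternant of $H_3$ have degree at least $7$.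
\end{lemma}

\begin{proof}
Homogeneous components of alternants are alternants of odd degree. So let $f$ be a homogeneous alternant of odd degree $d\le5$; we show $f=0$. As an $SO(3)$-module, $R_d=\mathrm{Sym}^d(V_{\mathbb C}^*\oplus V_{\mathbb C}^*)$ is a quotient of a sum of copies of the $d$-fold tensor power of $V_{\mathbb C}^*\cong\mathbb C[S]_2$. By the Clebsch--Gordan rule its irreducible constituents are of the form $\mathbb C[S]_{2k}$ with $k\le d\le5$. By Lemma~\ref{lem:klein} those with $k\geq 1$ contain no nonzero $A$-invariants. So $f$ lies in the sum of the trivial constituents and is $SO(3)$-invariant. Let $x,y\in\mathbb R^3$ be linearly independent. The rotation by $\pi$ about the axis $x\times y$ maps $(x,y)$ to $(-x,-y)$, so $f(-x,-y)=f(x,y)$. As $d$ is odd, $f(x,y)=0$. Such pairs are dense in $V\oplus V$, so $f=0$.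
\end{proof}

\subsection{Alternants of degree 7}

The vector $x\times y$ satisfies $wx\times wy=\det(w)\,w(x\times y)$ for $w\in O(3)$. So for an invariant $I$ on $V$ the derivative of $I$ at a point of the plane spanned by $x$ and $y$, in the normal direction $x\times y$, is an alternant. The invariant $x\cdot x$ gives nothing, because every vector of the plane is orthogonal to $x\times y$. We use the next one, of degree $6$, and write it explicitly.

Let $\zeta=e^{2\pi i/5}$ and $\theta_k=2\pi k/5$. The linear forms $\sqrt5\,c$ and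
\[
c+\zeta^ka+\zeta^{-k}b=\xi_3+2\cos\theta_k\,\xi_1-2\sin\theta_k\,\xi_2\qquad(k=0,\dots,4)
\]
are the scalar products with $\sqrt5\,e_3$ and $v_k=(2\cos\theta_k,-2\sin\theta_k,1)$. All six vectors have squared length $5$, and their mutual inner products are $\pm\sqrt5$, because $4\cos\theta_k+1=\pm\sqrt5$ for $k\not\equiv0$. Together with their negatives they are the $12$ vertices of a regular icosahedron: two poles and two rings of five. We take $H_3$ to be its symmetry group. Put
\begin{equation}\label{eq:I}
I=c\prod_{k=0}^4(c+\zeta^ka+\zeta^{-k}b)=c(a^5+b^5)+c^6-5abc^4+5a^2b^2c^2 .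
\end{equation}
To check the expansion, consider $\Pi(c)=c^5-5abc^3+5a^2b^2c+a^5+b^5$. The identity
\[
(a+b)^5=a^5+b^5+5ab(a+b)^3-5a^2b^2(a+b)
\]
says that $\Pi(-(a+b))=0$. Since $\Pi$ is unchanged under $(a,b)\mapsto(\zeta^ka,\zeta^{-k}b)$, it has the five roots $-(\zeta^ka+\zeta^{-k}b)$, which are distinct as elements of $\mathbb C[a,b]$. As $\Pi$ is monic in $c$ of degree $5$, it is the product in \eqref{eq:I}.

The group $H_3$ permutes the six forms up to sign (after scaling $c$ to $\sqrt5\,c$), so $I$ is an eigenvector for a linear character of $H_3$. This character is trivial on the perfect group $A$, and on $-1$ because $\deg I$ is even. So $I$ is $H_3$-invariant.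

Let $x$ and $y$ have $(a,b,c)$-coordinates $(a,b,c)$ and $(a',b',c')$. We normalize the cross product as $z:=-2i\,(x\times y)$. The $a$-coordinate of $x\times y$ is
\[
(\xi_2\xi_3'-\xi_3\xi_2')+i(\xi_3\xi_1'-\xi_1\xi_3')=i(ca'-ac'),
\]
its $b$-coordinate is $-i(cb'-bc')$ by the same computation with $-i$ for $i$, and $ab'-ba'=-2i(\xi_1\xi_2'-\xi_2\xi_1')$. Hence
\begin{equation}\label{eq:z}
z=(z_a,z_b,z_c)=\bigl(2(ca'-ac'),\ 2(bc'-cb'),\ ab'-ba'\bigr).
\end{equation}
Denote partial derivatives of $I$ by indices. With two parameters $\lambda,\kappa$ define $\varphi_0,\dots,\varphi_5\in R$ by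
\[
\varphi_{\lambda,\kappa}(x,y)=\bigl(z_aI_a+z_bI_b+z_cI_c\bigr)(\lambda x+\kappa y)=\sum_{i=0}^5\varphi_i(x,y)\,\lambda^{5-i}\kappa^i ,
\]
where only the derivatives of $I$ are evaluated at $\lambda x+\kappa y$. Each $\varphi_i$ is an alternant of bidegree $(6-i,1+i)$ in $(x,y)$, that is, of degree $7$ and weight $5-2i$. Since $z$ is multiplied by $\det(g)$ when $g\in GL_2$ acts on $(x,y)$, we have, for $g$ as in Section~\ref{sec:reduction},
\[
g\varphi_{\lambda,\kappa}=\det(g)\,\varphi_{\alpha\lambda+\beta\kappa,\ \gamma\lambda+\delta\kappa} ,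
\]
so the span $E$ of $\varphi_0,\dots,\varphi_5$ is $GL_2$-stable.

\begin{lemma}\label{lem:indep}
The polynomials $\varphi_0,\dots,\varphi_5$ are algebraically independent. Hence $E\cong V_5$ as an $\mathfrak{sl}_2$-module, and the span $E^m$ of the $m$-fold products of elements of $E$ is isomorphic to $\mathrm{Sym}^mV_5$.
\end{lemma}

\begin{proof}
It suffices that the Jacobian determinant of these six polynomials in six variables is nonzero at one point. We take $x_0=(1,0,0)$, $y_0=(0,1,0)$ in $(a,b,c)$-coordinates. Let $x_0$ vary by $(\dot a,\dot b,\dot c)$ and $y_0$ by $(\dot a',\dot b',\dot c')$, and compute to first order. At the base point $z=(0,0,1)$ and $\lambda x+\kappa y=(\lambda,\kappa,0)$. Every term of $I$ contains $c$, so $I_a$ and $I_b$ vanish where $c=0$, and the variations of $z_a,z_b$ do not matter; nor do those of $I_a,I_b$, since $z_a=z_b=0$. The variation of $z_c=ab'-ba'$ is $\dot a+\dot b'$. From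
\[
I_c=a^5+b^5+6c^5-20abc^3+10a^2b^2c
\]
we get $\varphi_{\lambda,\kappa}(x_0,y_0)=\lambda^5+\kappa^5$ and the variation
\begin{align*}
\dot\varphi_{\lambda,\kappa}&=(\dot a+\dot b')(\lambda^5+\kappa^5)+5\lambda^4(\lambda\dot a+\kappa\dot a')+5\kappa^4(\lambda\dot b+\kappa\dot b')+10\lambda^2\kappa^2(\lambda\dot c+\kappa\dot c')\\
&=(6\dot a+\dot b')\lambda^5+5\dot a'\,\lambda^4\kappa+10\dot c\,\lambda^3\kappa^2+10\dot c'\,\lambda^2\kappa^3+5\dot b\,\lambda\kappa^4+(\dot a+6\dot b')\kappa^5 .
\end{align*}
If all six coefficients vanish, then so do $\dot a',\dot b,\dot c,\dot c'$, and also $\dot a,\dot b'$ because $6\cdot6-1\cdot1\ne0$. So the Jacobian matrix is invertible.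

In particular $\dim E=6$; its weights are $5,3,1,-1,-3,-5$, so $E\cong V_5$. The multiplication map $\mathrm{Sym}^mE\to E^m$ is equivariant and surjective, and injective by algebraic independence.
\end{proof}

\begin{proposition}\label{prop:sub}
$M_m(H_3)$ contains $\mathrm{Sym}^mV_5$ as an $\mathfrak{sl}_2$-submodule.
\end{proposition}

\begin{proof}
The space $E^m\subset\mathrm{Alt}^m$ lies in degree $7m$. By Lemma~\ref{lem:low}, $\mathrm{Alt}^m$ lives in degrees $\ge7m$ and $\mathrm{Inv}_+\mathrm{Alt}^m$ in degrees $>7m$. So $E^m\cong\mathrm{Sym}^mV_5$ injects into $\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m=M_m$.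
\end{proof}

\section{The conjecture fails for $H_3$ and all $m\ge2$}\label{sec:A}

For $H_3$, with $Q=q^2$, the definition \eqref{eq:BEG} reads
\begin{equation}\label{eq:pred}
(1-q^2)P_m(q)=q^{-15m}\,\frac{(1-Q^{5m+1})(1-Q^{5m+3})(1-Q^{5m+5})}{(1-Q^3)(1-Q^5)} .
\end{equation}
For $k\ge0$ put $D_m(k):=[q^k]P_m-[q^{k+2}]P_m$. If $\mathcal H(M_m;q)=P_m(q)$, then $D_m(k)$ is the multiplicity of $V_k$ in $M_m$. Because $[n]_{q^{-1}}=q^{1-n}[n]_q$ and $\ell h=2N$, we have $P_m(q)=P_m(q^{-1})$, so $D_m(k)=[q^{-k}]P_m-[q^{-k-2}]P_m$ is the coefficient of $q^{-k}$ in \eqref{eq:pred}. For $k\equiv m\pmod2$ this is the coefficient of $Q^j$ in the fraction on the right, where $j=(15m-k)/2$; for other $k$ it is zero.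

\subsection{The case $m=2$}\label{sec:m2}

Here $j=15-k/2\le15$. Up to $Q^{15}$ we have
\[
\frac1{(1-Q^3)(1-Q^5)}=1+Q^3+Q^5+Q^6+Q^8+Q^9+\dots+Q^{14}+2Q^{15}+\cdots,
\]
and multiplying by $1-Q^{11}-Q^{13}-Q^{15}+\cdots$ subtracts $Q^{11}+Q^{13}+Q^{14}+Q^{15}$. There remains
\[
1+Q^3+Q^5+Q^6+Q^8+Q^9+Q^{10}+Q^{12}+Q^{15}.
\]
As $Q^j$ stands for $V_{30-2j}$, the Laurent polynomial $P_2$ is the character of
\[
V_{30}+V_{24}+V_{20}+V_{18}+V_{14}+V_{12}+V_{10}+V_6+V_0
\]
of dimension $143$. By Proposition~\ref{prop:sub}, $M_2$ contains $\mathrm{Sym}^2V_5=V_{10}+V_6+V_2$, and $V_2$ is not in the list. So the conjecture fails for $(H_3,2)$.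

\subsection{Gaps in the prediction for all $m$}

Let $p(j)$ be the number of pairs $(u,v)$ of nonnegative integers with $3u+5v=j$. For $k\ge0$ we have $j\le\frac{15}2m<10m+4$, so products of two or more of the terms $Q^{5m+1},Q^{5m+3},Q^{5m+5}$ do not contribute, and
\begin{equation}\label{eq:D}
D_m(k)=p(j)-p(j-5m-1)-p(j-5m-3)-p(j-5m-5),\qquad j=\tfrac{15m-k}2 ,
\end{equation}
for $k\equiv m\pmod2$. We need the values
\[
p(0)=p(3)=p(5)=p(6)=1,\quad p(1)=p(2)=p(4)=p(7)=0,\quad p(8)=\dots=p(14)=1,\quad p(15)=2,
\]
$p(j)=0$ for $j<0$, and the recursion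
\begin{equation}\label{eq:rec}
p(j+15)=p(j)+1\qquad(j\ge-7).
\end{equation}
To prove \eqref{eq:rec}, note that $p(j+15)-p(j)$ is the number of solutions of $3u+5v=j+15$ with $v\in\{0,1,2\}$, as those with $v\ge3$ correspond to solutions for $j$ via $v\mapsto v-3$. The residue of $v$ modulo $3$ is determined, so there is one candidate; it has $u\ge0$ if $j+15\ge10$, and also for $j+15=8$ (where $v=1$) and $j+15=9$ (where $v=0$).

\begin{lemma}\label{lem:gaps}
$D_m(2)=D_m(4)=0$ for all even $m\ge2$, and $D_m(3)=0$ for all odd $m\ge3$.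
\end{lemma}

\begin{proof}
In each case we compare the first term of \eqref{eq:D} with the sum of the other three. Both are computed with \eqref{eq:rec}. The sum increases by $3$ when $n$ is replaced by $n+3$, since all arguments that occur are at least $-7$, and we list its values for $n=1,2,3$.

\emph{$m=2n$, $k=2$.} Here $j=15n-1$ and $p(j)=n$. The subtracted sum $p(5n-2)+p(5n-4)+p(5n-6)$ equals $1+0+0$, $1+1+0$, $1+1+1$ for $n=1,2,3$; so it equals $n$ for all $n\ge1$.

\emph{$m=2n$, $k=4$.} Here $j=15n-2$ and $p(j)=n$. The sum $p(5n-3)+p(5n-5)+p(5n-7)$ equals $0+1+0$, $0+1+1$, $1+1+1$ for $n=1,2,3$; so it equals $n$ for all $n\ge1$.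

\emph{$m=2n+1$, $n\ge1$, $k=3$.} Here $j=15n+6$ and $p(j)=n+1$. The sum $p(5n)+p(5n-2)+p(5n-4)$ equals $1+1+0$, $1+1+1$, $2+1+1$ for $n=1,2,3$; so it equals $n+1$ for all $n\ge1$.
\end{proof}

\subsection{Symmetric powers of $V_5$ reach the gaps}

\begin{lemma}\label{lem:sym}
$\mathrm{Sym}^mV_5$ contains $V_2$ if $m\equiv2\pmod4$, $V_4$ if $m\equiv0\pmod 4$ and $m\ge4$, and $V_3$ if $m$ is odd and $m\ge3$.
\end{lemma}

\begin{proof}
We find highest weight vectors for small $m$ by counting and multiply them. A monomial $\varphi_{i_1}\cdots\varphi_{i_m}$ has weight $5m-2\sum i_\nu$. So the weight space of weight $5m-2r$ in $\mathrm{Sym}^mV_5$ has as dimension the number $\pi_m(r)$ of partitions of $r$ into at most $m$ parts, each at most $5$, and the multiplicity of $V_k$ is $\pi_m(r)-\pi_m(r-1)$ with $r=(5m-k)/2$.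
\begin{itemize}
\item $m=2$, $k=2$: the partitions of $4$ are $4,31,22$ and those of $3$ are $3,21$. So $\pi_2(4)-\pi_2(3)=3-2=1$.
\item $m=3$, $k=3$: for $6$ we have $51,42,33,411,321,222$ and for $5$ we have $5,41,32,311,221$. So $\pi_3(6)-\pi_3(5)=6-5=1$.
\item $m=4$, $k=0$: for $10$ we have $55$; $541,532,442,433$; $5311,5221,4411,4321,4222,3331,3322$; and for $9$ we have $54$; $531,522,441,432,333$; $5211,4311,4221,3321,3222$. So $\pi_4(10)-\pi_4(9)=12-11=1$.
\item $m=5$, $k=3$: partitions with exactly five parts become, after subtracting $1$ from each part, partitions into at most five parts, each at most $4$. There are $8$ such partitions of $6$ (all $11$ except $6$, $51$, $1^6$) and $6$ of $5$ (all $7$ except $5$). With at most four parts there are, for $11$, the partitions $551,542,533,443$ and $5411,5321,5222,4421,4331,4322,3332$, that is $11$, and for $10$ there are $12$ by the previous item. So $\pi_5(11)-\pi_5(10)=(11+8)-(12+6)=1$.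
\end{itemize}
So there are highest weight vectors $u\in\mathrm{Sym}^2V_5$ of weight $2$ and $w\in\mathrm{Sym}^3V_5$, $w'\in\mathrm{Sym}^5V_5$ of weight $3$, and a nonzero invariant $\iota\in\mathrm{Sym}^4V_5$. The ring $\mathrm{Sym}(V_5)$ is a domain on which $\mathfrak{sl}_2$ acts by derivations, so products of highest weight vectors are again (nonzero) highest weight vectors, and their weights add. Hence for $r\ge0$ the elements
\[
\iota^ru\in\mathrm{Sym}^{4r+2}V_5,\qquad\iota^ru^2\in\mathrm{Sym}^{4r+4}V_5,\qquad \iota^rw\in\mathrm{Sym}^{4r+3}V_5,\qquad\iota^rw'\in\mathrm{Sym}^{4r+5}V_5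
\]
generate submodules $V_2$, $V_4$, $V_3$ and $V_3$, respectively.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $m\ge2$ and let $k=2,4$ or $3$ according as $m\equiv2$, $m\equiv0\pmod4$, or $m$ is odd. By Lemma~\ref{lem:sym} and Proposition~\ref{prop:sub}, $V_k$ occurs in $M_m(H_3)$. If $\mathcal H(M_m;q)$ were equal to $P_m(q)$, its multiplicity would be $D_m(k)$, which is $0$ by Lemma~\ref{lem:gaps}. So $\mathcal H(M_m;q)\ne P_m(q)$, and the conjecture fails by \eqref{eq:equiv}.
\end{proof}

\section{The growth of $M_m(H_3)$}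

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Proposition~\ref{prop:sub}, $\dim M_m\ge\dim\mathrm{Sym}^m\mathbb C^6=\binom{m+5}5$. The algebra $F$ of Lemma~\ref{lem:fiber} is generated by finitely many elements of degree one and has Krull dimension at most $6$, so its Hilbert function $\dim M_m$ agrees for large $m$ with a polynomial of degree one less than its Krull dimension, hence at most $5$. The lower bound shows that the degree is $5$. Finally,
\[
P_m(1)=\frac{(10m+2)(10m+6)(10m+10)}{2\cdot6\cdot10}=\tfrac13(5m+1)(5m+3)(m+1). \qedhere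
\]
\end{proof}

\begin{remark}
The bound $\dim M_m\ge\binom{m+5}5$ alone contradicts the conjecture only for larger $m$. After division by $\frac{m+1}{120}$, the inequality $\binom{m+5}5>P_m(1)$ reads $m(m^3+14m^2-929m-646)>0$. It holds for all $m\ge25$, since then $m(m^2+14m-929)\ge25\cdot46>646$, but not for $m=24$. For small $m$ the proof of Theorem~\ref{thm:A} needs the $\mathfrak{sl}_2$-structure.
\end{remark}

\section{The conjecture holds for $H_3$ and $m=1$}\label{sec:B}

The surjection \eqref{eq:surj} gives $\dim M_1\ge P_1(1)=\frac{12\cdot16\cdot20}{2\cdot6\cdot10}=32$. We show that $32$ alternants generate $\mathrm{Alt}$ over $\mathrm{Inv}$. Since the invariants $x\cdot x$, $x\cdot y$, $y\cdot y$ lie in $\mathrm{Inv}_+$, we may compute modulo the ideal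
\[
J=(x\cdot x,\ x\cdot y,\ y\cdot y)\subset R .
\]
The quotient $R/J$ is not reduced: the entries of $x\times y$ are nonzero and nilpotent in it. So we describe first the reduced quotient and then the nilpotent part; each turns out to be made of binary forms, where Lemma~\ref{lem:klein} applies. We keep the notation of Section~\ref{sec:ico}: $z=-2i(x\times y)$ as in \eqref{eq:z}, and $s^2=(\sigma^2,-\tau^2,\sigma\tau)$. Let $Z=(z_a,z_b,z_c)\subset R$, write $\mathbb C[\zeta]=\mathbb C[\zeta_1,\zeta_2]$ with two new variables $\zeta_1,\zeta_2$, and let $t$ mark the degree in Hilbert series.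

\subsection{The quotient $R/J$}

If $x\cdot x=x\cdot y=y\cdot y=0$, then $x$ and $y$ span a totally isotropic subspace of $\mathbb C^3$, which has dimension at most $1$. So the zero set of $J$ consists of the pairs $(\zeta_1u,\zeta_2u)$ with $u$ isotropic, and it has dimension $2+2-1=3$. Its codimension equals the number of generators of $J$, so these form a regular sequence, and $R/J$ has Hilbert series $(1-t^2)^3/(1-t)^6=(1+t)^3/(1-t)^3$.

\begin{lemma}\label{lem:B}
The map $\rho:R\to\mathbb C[\sigma,\tau,\zeta_1,\zeta_2]$, $\rho(f)=f(\zeta_1s^2,\zeta_2s^2)$, has kernel $J+Z$ and induces an isomorphism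
\[
B:=R/(J+Z)\ \cong\ \bigoplus_{d\ge0}\mathbb C[S]_{2d}\otimes\mathbb C[\zeta]_d,
\]
with the $d$-th summand in degree $d$. The Hilbert series of $B$ is $(1+3t)/(1-t)^3$.
\end{lemma}

\begin{proof}
Consider first $f\mapsto f(\zeta_1u,\zeta_2u)\in\bigoplus_d\mathbb C[V]_d\otimes\mathbb C[\zeta]_d$ with $u\in\mathbb C^3$ free. It is onto, and its kernel contains $Z$, which is generated by the $2\times2$ minors $x_iy_j-x_jy_i$. Modulo $Z$ a monomial in the $x_i$ and $y_j$ depends only on the multiset of its indices and on the number of factors $y$, and different such data have linearly independent images. So the kernel is $Z$. The generators of $J$ are mapped to $(u\cdot u)\zeta_1^2$, $(u\cdot u)\zeta_1\zeta_2$, $(u\cdot u)\zeta_2^2$, and they generate the ideal $\bigoplus_d(u\cdot u)\mathbb C[V]_{d-2}\otimes\mathbb C[\zeta]_d$. By the exact sequence of Lemma~\ref{lem:klein} this ideal is the kernel of the substitution $u=s^2$, and the quotient is as claimed. Its Hilbert series is $\sum_d(2d+1)(d+1)t^d$, and $(2d+1)(d+1)=\binom{d+2}2+3\binom{d+1}2$.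
\end{proof}

\subsection{The nilpotent part}

Let $\mathfrak n=(J+Z)/J\subset R/J$. In orthonormal coordinates, with $X=(x\,|\,y)$ and $G=X^TX$, we have
\[
(x\times y)(x\times y)^T=\det(G)\,\mathrm{Id}-X\,\mathrm{adj}(G)\,X^T .
\]
Indeed, both sides kill $x$ and $y$, since $X\,\mathrm{adj}(G)X^TX=\det(G)X$; and both map $x\times y$ to $\det(G)\,(x\times y)$, since $X^T(x\times y)=0$ and $(x\times y)\cdot(x\times y)=\det G$. For generic $x,y$ these three vectors form a basis. The entries of $G$ lie in $J$, so $z_iz_j\in J$ for all $i,j\in\{a,b,c\}$. Hence $\mathfrak n$ is annihilated by $J+Z$: it is a $B$-module, generated by $z_a,z_b,z_c$. To see how large it is, we evaluate on tangent vectors along which $J$ vanishes but $Z$ does not.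

\begin{lemma}\label{lem:theta}
Write $(u_a,u_b,u_c)=(\sigma^2,-\tau^2,\sigma\tau)$. The assignment
\[
\Theta\Bigl(\sum_ib_iz_i\Bigr)=\sum_i\rho(b_i)\,u_i\qquad(b_i\in R,\ i\in\{a,b,c\})
\]
is a well-defined, $B$-linear and $A$-equivariant isomorphism
\[
\Theta:\ \mathfrak n\ \to\ \bigoplus_{d\ge1}\mathbb C[S]_{2d}\otimes\mathbb C[\zeta]_{d-1},
\]
which maps the part of degree $d+1$ onto the $d$-th summand.
\end{lemma}

\begin{proof}
Let $s'=(\sigma',\tau')$ be further variables and let $ss'=\bigl(\sigma\sigma',\,-\tau\tau',\,\tfrac12(\sigma\tau'+\sigma'\tau)\bigr)$ be the polarization of $s^2$, in $(a,b,c)$-coordinates. The scalar product is the polarization of $ab+c^2$, so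
\[
s^2\cdot ss'=\tfrac12\bigl(-\sigma^2\tau\tau'-\tau^2\sigma\sigma'\bigr)+\sigma\tau\cdot\tfrac12(\sigma\tau'+\sigma'\tau)=0,
\]
and by \eqref{eq:z}
\begin{align*}
z(s^2,ss')&=\bigl(2\sigma^2\tau\sigma'-\sigma^2(\sigma\tau'+\sigma'\tau),\ -\tau^2(\sigma\tau'+\sigma'\tau)+2\sigma\tau^2\tau',\ -\sigma^2\tau\tau'+\tau^2\sigma\sigma'\bigr)\\
&=(\sigma'\tau-\sigma\tau')\,(\sigma^2,-\tau^2,\sigma\tau)=(\sigma'\tau-\sigma\tau')\,s^2 .
\end{align*}
Now let $\epsilon^2=0$ and evaluate polynomials at
\[
x=\zeta_1s^2,\qquad y=\zeta_2s^2+\epsilon\,ss' .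
\]
Then $x\cdot x=x\cdot y=y\cdot y=0$, so elements of $J$ evaluate to $0$. A polynomial $b\in R$ evaluates to $\rho(b)$ modulo $\epsilon$, and $z$ to $\epsilon\zeta_1(\sigma'\tau-\sigma\tau')\,s^2$. So $\sum b_iz_i$ evaluates to $\epsilon\,\zeta_1(\sigma'\tau-\sigma\tau')\sum\rho(b_i)u_i$. If $\sum b_iz_i\in J$, it follows that $\sum\rho(b_i)u_i=0$. So $\Theta$ is well defined, and it is clearly $B$-linear.

For $w\in A$ with a lift $\hat w\in SL_2(\mathbb C)$ we have $z(w^{-1}x,w^{-1}y)=w^{-1}z(x,y)$ and $w^{-1}s^2=(\hat w^{-1}s)^2$. So $w$ maps $\sum b_iz_i$ to $\sum(wb_i)\,(w^{-1}z)_i$, whose image under $\Theta$ is $\sum\rho(b_i)u_i$ evaluated at $\hat w^{-1}s$. This is equivariance.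

An element of degree $d+1$ has $b_i$ of degree $d-1$, and $\rho(b_i)$ runs through $\mathbb C[S]_{2d-2}\otimes\mathbb C[\zeta]_{d-1}$. As the $u_i$ span $\mathbb C[S]_2$, the image is all of $\mathbb C[S]_{2d}\otimes\mathbb C[\zeta]_{d-1}$. Finally, the Hilbert series of $\mathfrak n$ is the difference of those of $R/J$ and $B$,
\[
\frac{(1+t)^3-(1+3t)}{(1-t)^3}=\frac{3t^2+t^3}{(1-t)^3}=\sum_{d\ge1}\Bigl(3\tbinom{d+1}2+\tbinom d2\Bigr)t^{d+1}=\sum_{d\ge1}(2d+1)d\,t^{d+1},
\]
which is that of the target. So $\Theta$ is an isomorphism.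
\end{proof}

\subsection{Generators of $\mathrm{Alt}$}

Recall that alternants are the $A$-invariants of odd degree and $\mathrm{Inv}$ consists of those of even degree. Taking $A$-invariants is exact, so Lemmas~\ref{lem:klein}, \ref{lem:B} and~\ref{lem:theta} give
\begin{align}
\rho(\mathrm{Inv})&\supset f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{6i+10j}\qquad(i,j\ge0),\label{eq:rinv}\\
\rho(\mathrm{Alt})&=\bigoplus_{i,j\ge0}f_{30}f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{15+6i+10j},\label{eq:ralt}\\
\Theta(\text{alternating part of }\mathfrak n)&=\bigoplus_{(i,j)\ne(0,0)}f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{6i+10j-1}.\label{eq:nalt}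
\end{align}
In \eqref{eq:nalt} the degree $d+1$ is odd, so $d$ is even and $f_{30}$ does not occur; and $d\ge1$ excludes $(i,j)=(0,0)$. By exactness again, the alternating part of $\mathfrak n$ is the image of $\mathrm{Alt}\cap(J+Z)$. So we can choose homogeneous subspaces $G_7,G_{11},G_{15}\subset\mathrm{Alt}$, in the degrees indicated, such that
\[
\Theta:G_7\cong f_{12}\otimes\mathbb C[\zeta]_5,\qquad\Theta:G_{11}\cong f_{20}\otimes\mathbb C[\zeta]_9,\qquad\rho:G_{15}\cong f_{30}\otimes\mathbb C[\zeta]_{15},
\]
where $G_7,G_{11}\subset J+Z$ are understood to map into $\mathfrak n\subset R/J$. The sum $G=G_7\oplus G_{11}\oplus G_{15}$ has dimension $6+10+16=32$.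

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We claim that $\mathrm{Alt}=\mathrm{Inv}\cdot G+\mathrm{Inv}_+\mathrm{Alt}$. Let $\eta\in\mathrm{Alt}$.

First, $f_{30}f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{15+6i+10j}$ is the product of $f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{6i+10j}\subset\rho(\mathrm{Inv})$ and $f_{30}\otimes\mathbb C[\zeta]_{15}=\rho(G_{15})$. So by \eqref{eq:ralt}, after subtracting an element of $\mathrm{Inv}\cdot G_{15}$ from $\eta$, we may assume $\rho(\eta)=0$. Then the class of $\eta$ in $R/J$ lies in $\mathfrak n$, and $\Theta(\eta)$ lies in the space \eqref{eq:nalt}.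

If $i\ge1$, then $f_{12}^if_{20}^j\otimes\mathbb C[\zeta]_{6i+10j-1}$ is the product of $f_{12}^{i-1}f_{20}^j\otimes\mathbb C[\zeta]_{6(i-1)+10j}\subset\rho(\mathrm{Inv})$ and $f_{12}\otimes\mathbb C[\zeta]_5=\Theta(G_7)$. If $j\ge1$, it is the product of $f_{12}^if_{20}^{j-1}\otimes\mathbb C[\zeta]_{6i+10(j-1)}\subset\rho(\mathrm{Inv})$ and $f_{20}\otimes\mathbb C[\zeta]_9=\Theta(G_{11})$. As $\Theta$ is $B$-linear and injective, after subtracting an element of $\mathrm{Inv}\cdot(G_7+G_{11})$ we may assume $\eta\in J$.

Finally, write $\eta=r_1(x\cdot x)+r_2(x\cdot y)+r_3(y\cdot y)$ and apply the projector onto alternants. It commutes with multiplication by the three invariants, so it replaces each $r_i$ by an alternant and shows $\eta\in\mathrm{Inv}_+\mathrm{Alt}$. This proves the claim.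

Since $\mathrm{Inv}=\mathbb C\oplus\mathrm{Inv}_+$, the claim says that $G$ spans $M_1=\mathrm{Alt}/\mathrm{Inv}_+\mathrm{Alt}$, so $\dim M_1\le32$. By \eqref{eq:surj} there is a graded surjection from $M_1$ onto a space of Hilbert series $P_1(q)$, of dimension $32$. So $\mathcal H(M_1;q)=P_1(q)$, and the conjecture holds for $(H_3,1)$. With Theorem~\ref{thm:A} it holds for $H_3$ if and only if $m=1$.
\end{proof}

\begin{remark}
One may take $G_7=E$. By Euler's formula
\[
\Theta(\varphi_{\lambda,\kappa})=\sum_iI_i\bigl((\lambda\zeta_1+\kappa\zeta_2)s^2\bigr)u_i=6\,(\lambda\zeta_1+\kappa\zeta_2)^5\,I(s^2),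
\]
and by \eqref{eq:I}, $I(s^2)=\sigma\tau(\sigma^{10}+11\sigma^5\tau^5-\tau^{10})$ is a nonzero $A$-invariant form of degree $12$, so a multiple of $f_{12}$. Thus $M_1$, which lives in degrees $7$, $11$, $15$, starts with $E$. The conjecture counts $M_1$ correctly, but it does not see that the part $E$ of $M_1$ generates a polynomial ring in $F$.
\end{remark}

\section{Parabolic subgroups and $H_4$}\label{sec:parabolic}

Let $W\subset O(V)$ again be any finite real reflection group and $W'=\mathrm{Stab}_W(v_1)$. It acts on the same space $V$, and $\mathcal A_{W'}\subset R$ is the ideal generated by the $W'$-alternants in $R$. The point $v=(v_1,0)\in V\oplus V$ has stabilizer $W'$. The elements of $W$ outside $W'$ move $v$ to other points, so one expects the ideals $\mathcal A_W$ and $\mathcal A_{W'}$ to agree near $v$. The number of generators needed at $v$ is then that of $\mathcal A_{W'}^m$, and at the origin at least as many are needed. Let $\mathfrak m_v$ be the maximal ideal of $v$ and $R_v$ the local ring.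

\begin{lemma}\label{lem:local}
$\mathcal A_WR_v=\mathcal A_{W'}R_v$.
\end{lemma}

\begin{proof}
A $W$-alternant is a $W'$-alternant, so ``$\subseteq$'' holds. For the converse let $f$ be a $W'$-alternant. We would like to antisymmetrize $f$ over $W$, and first multiply it by a function that suppresses the unwanted terms near $v$.

The $W'$-alternants form a finitely generated graded $R^{W'}$-module. Let $k$ exceed the degrees of a finite set of homogeneous generators. By the Chinese remainder theorem there is $g_0\in R$ with $g_0(v)=1$ that vanishes to order at least $k$ at every point of $Wv\setminus\{v\}$. The group $W'$ fixes $v$ and permutes the other points of $Wv$, so $g=\prod_{u\in W'}u(g_0)$ is $W'$-invariant, $g(v)=1$, and $g$ vanishes to order at least $k$ on $Wv\setminus\{v\}$. Since $\det(w)\,w(gf)=gf$ for $w\in W'$,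
\[
\sum_{w\in W}\det(w)\,w(gf)=|W'|\,gf+r,\qquad r=\sum_{w\notin W'}\det(w)\,w(gf).
\]
The left side is a $W$-alternant. So $r$, a difference of $W'$-alternants, is a $W'$-alternant. It vanishes to order at least $k$ at $v$, because $gf$ does so at the points $w^{-1}v\ne v$.

As $W'$ fixes $v$, translation by $v$ commutes with $W'$ and preserves the space of $W'$-alternants. So the homogeneous components of the polynomial $r(v+\,\cdot\,)$ are $W'$-alternants, and they have degree at least $k$. By the choice of $k$, each is a combination of the generators with coefficients in $R^{W'}$ that are homogeneous of positive degree, so it lies in $\mathfrak m\mathcal A_{W'}$. Translating back, $r\in\mathfrak m_v\mathcal A_{W'}$. Since $g$ is a unit in $R_v$, we obtain $f\in\mathcal A_WR_v+\mathfrak m_v\mathcal A_{W'}R_v$. This holds for all $f$, so $\mathcal A_{W'}R_v=\mathcal A_WR_v+\mathfrak m_v\mathcal A_{W'}R_v$, and Nakayama's lemma gives the assertion.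
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}: the inequalities]
The inclusion $\mathrm{Alt}^m\subset\mathcal A_W^m$ induces a map $\mathrm{Alt}^m/\mathrm{Inv}_+\mathrm{Alt}^m\to\mathcal A_W^m/\mathfrak m\mathcal A_W^m$. It is surjective, because $\mathcal A_W^m$ is spanned by the products $pa$ with $p\in R$, $a\in\mathrm{Alt}^m$, and $pa\equiv p(0)a$ modulo $\mathfrak m\mathcal A_W^m$. By Lemma~\ref{lem:red}, $\dim M_m(W)\ge\mu_m(W)$.

By the graded Nakayama lemma the graded module $\mathcal A_W^m$ is generated by $\mu_m(W)$ elements. Their classes span its fiber at $v$, so by Lemma~\ref{lem:local}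
\[
\mu_m(W)\ \ge\ \dim\mathcal A_W^m/\mathfrak m_v\mathcal A_W^m=\dim\mathcal A_{W'}^m/\mathfrak m_v\mathcal A_{W'}^m=\mu_m(W').
\]
The last equality holds because translation by $v$ preserves $\mathcal A_{W'}$ and carries $\mathfrak m_v$ to $\mathfrak m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}: the group $H_4$]
The group $H_4$ has a parabolic subgroup $W'$ of type $H_3$, obtained by deleting from its Coxeter diagram the end node that does not lie on the edge labeled $5$. It acts on $V=V'\oplus U$, where $V'$ is the reflection representation of $H_3$ and $U$ is a line fixed by $W'$. So the $W'$-alternants in $R$ are $\mathrm{Alt}(H_3)\otimes\mathbb C[U\oplus U]$, and by Lemma~\ref{lem:low} they live in degrees $\ge7$. Therefore $\mathfrak m\mathcal A_{W'}^m$ lives in degrees $>7m$, while $\mathcal A_{W'}^m$ contains $E^m$ in degree $7m$, of dimension $\binom{m+5}5$ by Lemma~\ref{lem:indep}. Hence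
\[
\dim M_m(H_4)\ \ge\ \mu_m(W')\ \ge\ \tbinom{m+5}5 .
\]

The degrees of $H_4$ are $2,12,20,30$ and $h=30$, so
\[
P_m(1)=\frac{(30m+2)(30m+12)(30m+20)(30m+30)}{2\cdot12\cdot20\cdot30}=\tfrac14(15m+1)(5m+2)(3m+2)(m+1).
\]
After division by $\frac{m+1}{120}$, the inequality $\binom{m+5}5>P_m(1)$ reads
\[
(m+2)(m+3)(m+4)(m+5)>30(15m+1)(5m+2)(3m+2),
\]
that is,
\[
m^4+14m^3+71m^2+154m+120>6750m^3+7650m^2+2280m+120,
\]
or equivalently
\[
m-6736>\frac{7579}m+\frac{2126}{m^2} .
\]
For $m\ge6738$ the left side is at least $2$, and the right side, which is decreasing in $m$, is less than $1.13$. So $\dim M_m(H_4)>P_m(1)$ for all $m\ge6738$, and by \eqref{eq:equiv} the conjecture fails for these $m$.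
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
``9.1t - Fup - Catalan numbers'',
\texttt{http://www.mathstat.dal.ca/\allowbreak\%7Efaridi/\allowbreak research/\allowbreak inverse\_systems/\allowbreak Stump-2010-q,t-\allowbreak Fuss-Catalan-numbers-\allowbreak for-finite-\allowbreak reflection-groups.pdf}
\end{thebibliography}

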